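# A simple von Neumann regular ring that is not semisimple and has only one simple module

Throughout, rings are associative with identity, modules are unitary right modules, and $R_R$ denotes $R$ as a right module over itself. A ring $R\neq 0$ is simple if its only two-sided ideals are $0$ and $R$. It is semisimple if $R_R$ is a direct sum of simple modules (equivalently, $R$ is semisimple Artinian). It is von Neumann regular (below just "regular") if for each $a\in R$ there is $x\in R$ with $axa=a$. Fields are regular; $\mathbb Z$ is not, since $2x2=4x\ne 2$; and $\mathbb Q^{\mathbb N}$ is regular but not semisimple.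

The question comes from "Whitehead Test Modules" (http://www.ams.org/journals/tran/1996-348-04/S0002-9947-96-01494-8/S0002-9947-96-01494-8.pdf): is there a simple regular ring, not semisimple, all of whose simple right modules are isomorphic to one another? The answer is yes. We start with the case the question excludes.

## Simple semisimple rings and where their proof ends

**Proposition 1.** If $R$ is simple and semisimple, then all simple right $R$-modules are isomorphic.

**Proof.** Let $S$ be a minimal right ideal of $R$ (one exists, because $R_R$ is a nonzero direct sum of simple modules). Let $H$ be the sum of all minimal right ideals isomorphic to $S$. For $r\in R$ and such a right ideal $S'$, the set $rS'$ is the image of $S'$ under the homomorphism $s\mapsto rs$, so it is $0$ or isomorphic to $S$. Hence $rH\subseteq H$, so $H$ is a nonzero two-sided ideal and $H=R$. Now every simple module has the form $R/M$ with $M$ a maximal right ideal. Since $R$ is a sum of copies of $S$, some copy is not contained in $M$, and it maps nontrivially to $R/M$. A nonzero map between simple modules is an isomorphism, so $R/M\cong S$. $\square$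

What changes when $R$ is simple but not semisimple? The right socle (the sum of all minimal right ideals) is a two-sided ideal by the same argument. It is not $R$, since a module that is a sum of simple modules is a direct sum of simple modules. So it is $0$: there are no minimal right ideals at all. The proof above compared $R/M$ with a simple module inside $R$, and now there is none. To compare all the $R/M$ with one another we need some other simple module that we control. Here is the finite version of the rings we will use, which come with such a module.

**Definition.** Let $G$ be a group. A *$G$-field* is a field $K$ with a right action $a\mapsto a^g$ of $G$ by field automorphisms, so $a^{gh}=(a^g)^h$. An extension of $G$-fields is a field extension compatible with the actions. Put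
$$R_K=K*G=\bigoplus_{g\in G}u_gK,\qquad u_gu_h=u_{gh},\quad a\,u_g=u_g\,a^g\quad(a\in K). \tag{1}$$

A right $R_K$-module is the same as a $K$-space $V$ with a right additive $G$-action satisfying $(va)g=(vg)a^g$. In particular, $K$ itself is a right $R_K$-module via
$$x\cdot(u_ga)=x^ga, \tag{2}$$
and it is simple, since it is one-dimensional over $K$. We write $x\cdot r$ for this action. If $K\subseteq L$ is an extension of $G$-fields, then $R_K\subseteq R_L$, and $L$ is an $R_K$-module by the same formula.

**Example.** Let $G=\{1,s\}$ act on $\mathbb C$ by complex conjugation, and write $u=u_s$, so $au=u\bar a$. The element $e=(1+u)/2$ is idempotent. The right ideal $eR_{\mathbb C}$ is killed from the left by $y=i$, because $y\cdot(1+u)=y+\bar y=0$ for $y=i$.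

**Proposition 2.** Let $G$ be a finite group of order $h$ acting faithfully on a field $K$, and let $F=K^G$. Then the action (2) identifies $R_K$ with the ring of $F$-endomorphisms of $K$ written on the right, so $R_K\cong M_h(F)$. For every proper right ideal $I$ of $R_K$ there is $0\ne y\in K$ with $y\cdot r=0$ for all $r\in I$. Hence every simple right $R_K$-module is isomorphic to $K$.

**Proof.** By Artin's theorem $[K:F]=h$. By (1), elements of $F$ commute with all $u_g$ and with $K$, so $F$ is central in $R_K$. Thus (2) gives an $F$-algebra homomorphism from $R_K$ to the $F$-endomorphisms of $K$ written on the right. The element $\sum u_ga_g$ acts as $x\mapsto\sum x^ga_g$. The maps $x\mapsto x^g$ are distinct automorphisms, so by Dedekind's independence theorem this is zero only if all $a_g=0$, and the homomorphism is injective. Both sides have $F$-dimension $h^2$, so it is an isomorphism. In coordinates, $K$ becomes the space of row vectors over $F$ with matrices acting on the right, so $R_K\cong M_h(F)$.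

This ring is semisimple, so a proper right ideal $I$ is a direct summand: $I=eR_K$ with $e=e^2\ne1$. Then $1-e$ is a nonzero endomorphism, so there is $y\neq 0$ in its image. It satisfies $y\cdot e=0$, hence $y\cdot er=0$ for all $r$. Finally, let $I=M$ be maximal. The map $R_K\to K$, $r\mapsto y\cdot r$, is nonzero (it sends $1$ to $y$) and kills $M$, so it induces a nonzero map $R_K/M\to K$ of simple modules, an isomorphism. $\square$

## Infinite locally finite groups

A group is locally finite if each finite subset generates a finite subgroup; the group $\bigoplus_{\mathbb N}\mathbb Z/2$ is an example. From now on fix a countably infinite locally finite group $G$. Enumerating $G$, we can write $G=\bigcup_nG_n$ with finite subgroups $G_0\subsetneq G_1\subsetneq\cdots$; put $g_n=|G_n|$. For a $G$-field $K$ let $F_n=K^{G_n}$ and $R_n=K*G_n\subseteq R_K$.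

A ring is *unit-regular* if for each $a$ there is a unit $u$ with $a=aua$; such a ring is regular. A matrix ring $M_h(F)$ over a field is an example: write $a=pdq$ with $p,q$ invertible and $d$ diagonal with entries $0,1$, and take $u=q^{-1}p^{-1}$. Then $aua=pd\,d\,q=pdq=a$.

**Lemma 3.** Let $K$ be a $G$-field with faithful action. Then $R_n\cong M_{g_n}(F_n)$ for all $n$. The ring $R_K$ is simple, unit-regular and not semisimple, and $R_K\cong R_K^{op}$.

**Proof.** The first claim is Proposition 2 for $G_n$. So $R_K$ is the union of the chain of simple Artinian unital subrings $R_n$.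

*Unit-regular.* Each $a\in R_K$ lies in some $R_n$, and there $a=aua$ with $u$ a unit of $R_n$, hence of $R_K$.

*Simple.* A nonzero ideal of $R_K$ contains a nonzero element of some $R_n$. So it meets $R_n$ in a nonzero ideal of a simple ring, and contains $1$.

*Not semisimple.* The ring $R_n$ contains $g_n$ nonzero orthogonal idempotents with sum $1$, so $R_K$ is a direct sum of $g_n$ nonzero right ideals. Since $g_n\to\infty$, the module $R_R$ (with $R=R_K$) has infinite length. A semisimple ring has finite length as a right module.

*Self-opposite.* Define an additive map by $\phi(u_ga)=a\,u_{g^{-1}}$. From (1), $a^hu_{h^{-1}}=u_{h^{-1}}(a^h)^{h^{-1}}=u_{h^{-1}}a$. Therefore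
$$\phi(u_hb)\,\phi(u_ga)=b\,u_{h^{-1}}a\,u_{g^{-1}}=b\,a^h\,u_{h^{-1}}u_{g^{-1}}=a^hb\,u_{(gh)^{-1}}=\phi(u_{gh}a^hb)=\phi(u_ga\cdot u_hb).$$
So $\phi$ reverses products. It fixes $K$ and sends $u_g$ to $u_{g^{-1}}$, so $\phi^2=\mathrm{id}$ and $\phi$ is bijective. $\square$

Hence $R_K$ is right for the question as soon as it has one simple module, and the candidate is $K$.

**Lemma 4.** Let $K$ be a $G$-field and $M$ a maximal right ideal of $R_K$. Then $R_K/M\cong K$ if and only if there is $0\neq y\in K$ with $y\cdot r=0$ for all $r\in M$.

**Proof.** If $y$ exists, then $r\mapsto y\cdot r$ induces a nonzero map $R_K/M\to K$ of simple modules, an isomorphism. Conversely, the image $y\neq 0$ of $1+M$ under an isomorphism satisfies $y\cdot r=0$ for $r\in M$. $\square$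

Say that $y$ *kills* a right ideal $I$ if $y\cdot r=0$ for all $r\in I$. It is natural to try Proposition 2 on each $R_n$. Let the action on $K$ be faithful and let $M$ be a maximal right ideal of $R_K$. Then $M\cap R_n$ is a proper right ideal of $R_n$, so
$$Y_n=\{y\in K:\ y\text{ kills }M\cap R_n\}$$
is a nonzero $F_n$-subspace of $K$, and $Y_0\supseteq Y_1\supseteq\cdots$. An element kills $M$ exactly when it lies in $\bigcap_nY_n$. Each $Y_n$ is finite-dimensional, but over a different field: the fields $F_n$ shrink as $n$ grows, so finite dimension gives no reason for the intersection to be nonzero. It can really be zero.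

**Example 5.** Let $G=\bigoplus_{i\ge1}\mathbb Z/2$ with generators $s_1,s_2,\dots$ and $G_n=\langle s_1,\dots,s_n\rangle$. Let $K=\mathbb Q(x_1,x_2,\dots)$, with $s_i$ sending $x_i$ to $-x_i$ and fixing the other variables. The action is faithful. Let $\chi:G\to\{\pm1\}$ be the homomorphism with all $\chi(s_i)=-1$, and let $K_\chi$ be the space $K$ with
$$x\cdot_\chi(u_ga)=\chi(g)\,x^ga .$$
This is an $R_K$-module: $(xa)g=\chi(g)x^ga^g=(xg)a^g$ and $(xg)h=\chi(g)\chi(h)x^{gh}=x(gh)$. It is one-dimensional over $K$, so simple. A homomorphism $K_\chi\to K$ is determined by the image $y$ of $1$, which must satisfy $y^g=\chi(g)y$ for all $g$. But $y$ involves finitely many variables, so $y^{s_i}=y$ for large $i$, while $\chi(s_i)=-1$ requires $y^{s_i}=-y$. Thus $y=0$, and $K_\chi\not\cong K$. Over $R_n$ there is no obstruction: $y_n=x_1\cdots x_n$ satisfies $y_n^g=\chi(g)y_n$ for $g\in G_n$. With $M=\{r:1\cdot_\chi r=0\}$, the $R_n$-isomorphism $K_\chi\to K$, $1\mapsto y_n$, gives $M\cap R_n=\{r\in R_n:y_n\cdot r=0\}$. By linear algebra in the ring of all $F_n$-endomorphisms of $K$, this yields $Y_n=y_nF_n$. So the intersection of the lines $y_nF_n$ is $0$.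

What $K$ lacks here is an "infinite product" $x_1x_2\cdots$. The plan is to enlarge $K$ so that missing elements are supplied.

## Statements of the theorems

**Theorem A.** There is a $G$-field $K$ with faithful action such that $R=R_K$ is simple, von Neumann regular, not semisimple, and every simple right $R$-module is isomorphic to $K$.

**Theorem B.** Let $\kappa$ be an infinite cardinal with $\kappa^{\aleph_0}=\kappa$ (e.g. $\kappa=2^{\aleph_0}$), and let $L$ be a $G$-field with faithful action and $|L|\le\kappa$. Then $L$ has a $G$-field extension $K$ with $|K|=\kappa$ such that $R=R_K$ is simple, unit-regular and not semisimple, and $K$ is up to isomorphism the only simple right $R$-module. Moreover $K_R$ is injective, so $K_R$ is a simple injective cogenerator. Also $R\cong R^{op}$, so the same holds on the left.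

**Theorem C.**
1. If $R$ is any simple von Neumann regular ring that is not semisimple and has all simple right modules isomorphic, then $|R|\ge2^{\aleph_0}$. If instead $|R|<2^{\aleph_0}$ (with $R$ simple, regular and not semisimple), then $R$ has at least $2^{\aleph_0}$ isomorphism classes of simple right modules.
2. If $K$ is a $G$-field with faithful action and all simple right $R_K$-modules are isomorphic, then $|K|^{\aleph_0}=|K|$.

Consequently $2^{\aleph_0}$ is exactly the least cardinality of a ring as in the question. Moreover, for an infinite cardinal $\kappa$, a faithful $G$-field $K$ of cardinality $\kappa$ with all simple right $R_K$-modules isomorphic exists if and only if $\kappa^{\aleph_0}=\kappa$. (A faithful $G$-field is always infinite, since a finite field has a finite automorphism group.)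

All of this is in ZFC. A *cogenerator* is a module $C$ such that for every module $Q$ and $0\ne m\in Q$ some homomorphism $Q\to C$ does not kill $m$; over $\mathbb Z$, the group $\mathbb Q/\mathbb Z$ is an injective cogenerator.

**Theorem A from Theorem B.** Let $F$ be any field with $|F|\le2^{\aleph_0}$ and trivial $G$-action, and let $L=F(x_g:g\in G)$ with $x_g^{\,h}=x_{gh}$. This is a right action, and it is faithful because $x_1^{\,h}=x_h\ne x_1$ for $h\neq1$. Also $|L|\le2^{\aleph_0}$. Take $\kappa=2^{\aleph_0}$; here $\kappa^{\aleph_0}=2^{\aleph_0\cdot\aleph_0}=\kappa$.

## Right ideals of $R_K$ under extension of $K$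

We will enlarge $K$ repeatedly, so we must be able to compare right ideals of $R_K$ and $R_L$. Two facts suffice: right ideals are countably generated, and none of them collapses under extension.

**Lemma 6.** Let $K\subseteq L$ be $G$-fields. Then (i) every right ideal $I$ of $R_K$ is countably generated; (ii) $IR_L\cap R_K=I$ for every right ideal $I$ of $R_K$.

**Proof.** (i) We have $I=\bigcup_n(I\cap K*G_n)$. Each $I\cap K*G_n$ is a right $K$-subspace of the finite-dimensional right $K$-space $K*G_n$. Take the union of finite bases.

(ii) Let $\{l_i\}$ be a $K$-basis of $L$ containing $1$. Then $u_gL=\bigoplus_iu_gKl_i$ for each $g$, so $R_L=\bigoplus_iR_Kl_i$, and $rl_i=0$ with $r\in R_K$ forces $r=0$. Since $IR_K=I$, we get $IR_L=\bigoplus_iIl_i$. An element of $R_K=R_K\cdot1$ lies in this sum exactly when it lies in $I$. $\square$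

## Embedding modules in $G$-fields

In Example 5 we want a larger $G$-field that contains a copy of $K_\chi$. The next lemma says that any module containing $K$ can be realized inside a $G$-field extending $K$. The idea is to make a basis of the module into indeterminates and let $G$ act by linear substitutions.

**Lemma 7.** Let $K$ be a $G$-field, $P$ a right $R_K$-module and $\iota:K\to P$ an injective $R_K$-homomorphism. Then there are a $G$-field extension $L\supseteq K$ and an injective $R_K$-homomorphism $h:P\to L$ such that $h\iota$ is the inclusion $K\subseteq L$.

**Proof.**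

**Step 1: the ring that will carry the action.** Choose a $K$-basis $\{\iota(1)\}\cup\{p_i\}$ of $P$. Let $A=K[p_i]$ be the polynomial ring in the $p_i$ as indeterminates. Let $j:P\to A$ be the $K$-linear map with $j(\iota(1))=1$ and $j(p_i)=p_i$. It is injective, since $1$ and the $p_i$ are linearly independent over $K$ in $A$. Also $j(\iota(a))=a$ for $a\in K$.

**Step 2: define each group element as a substitution.** For $g\in G$ let $\hat g:A\to A$ be the ring homomorphism with $a\mapsto a^g$ for $a\in K$ and $p_i\mapsto j(p_ig)$.

**Step 3: check that $\hat g$ agrees with the action on $P$.** Let $p=\iota(a)+\sum p_ia_i$. Since $\iota$ is a homomorphism, $\iota(a)g=\iota(a^g)$; and $(p_ia_i)g=(p_ig)a_i^g$. So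
$$\hat g(j(p))=a^g+\sum j(p_ig)\,a_i^g=j\Big(\iota(a)g+\sum(p_ig)a_i^g\Big)=j(pg). \tag{3}$$

**Step 4: the substitutions form an action.** By (3), $\hat h(\hat g(j(p)))=\hat h(j(pg))=j(pgh)=\widehat{gh}(j(p))$ and $\hat1(j(p))=j(p)$. Now $j(P)$ contains $K$ and all $p_i$, so it generates $A$ as a ring. Ring homomorphisms that agree on $j(P)$ are equal, so $\hat h\circ\hat g=\widehat{gh}$ and $\hat1=\mathrm{id}$. Hence each $\hat g$ is an automorphism, and $a\mapsto\hat g(a)$ is a right action of $G$ on $A$ extending the one on $K$.

**Step 5: pass to a field.** The action extends to $L=\operatorname{Frac}(A)$. Take $h=j$, viewed as a map into $L$. It is $K$-linear, it respects $G$ by (3), and $h\iota(a)=a$. $\square$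

**Example.** In Example 5 take $P=K\oplus K_\chi$ with $\iota(a)=(a,0)$ and $p=(0,1)$. Then $pg=p\,\chi(g)$, so $A=K[p]$ with $p^g=\chi(g)p$. In $L=K(p)$ the element $p$ satisfies $p\cdot r=0$ for every $r\in R_K$ with $1\cdot_\chi r=0$: it plays the role of the missing infinite product.

We now do this for all maximal right ideals at once. With the same construction we also solve all extension problems $f:I\to K$, which will give injectivity.

**Lemma 8.** Let $K$ be an infinite $G$-field. There is a $G$-field extension $K^+\supseteq K$ with $|K^+|\le|K|^{\aleph_0}$ such that:

(i) for every maximal right ideal $M$ of $R_K$ there is $0\ne y\in K^+$ with $y\cdot r=0$ for all $r\in M$;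

(ii) for every right ideal $I$ of $R_K$ and every $R_K$-homomorphism $f:I\to K$ there is $y\in K^+$ with $f(r)=y\cdot r$ for all $r\in I$.

**Proof.**

**Step 1: one module containing everything we want.** Let
$$P=\Big(\bigoplus_{(I,f)}R_K\ \oplus\ \bigoplus_MR_K/M\ \oplus\ K\Big)\Big/N,\qquad N=\Big\{\big((r_{I,f}),\,0,\,-\textstyle\sum f(r_{I,f})\big):\ r_{I,f}\in I\Big\}, \tag{4}$$
where $(I,f)$ runs over all pairs as in (ii), $M$ over all maximal right ideals, and families $(r_{I,f})$ have finite support. Since the $I$ are right ideals and the $f$ are homomorphisms, $N$ is a submodule. An element of $N$ whose $R_K$-components are all zero is zero. So $N$ meets $0\oplus\bigoplus_MR_K/M\oplus K$ only in $0$, and $K$ and every $R_K/M$ embed in $P$. Let $\iota:K\to P$ be this embedding.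

**Step 2: read off the elements.** Apply Lemma 7 to $\iota$; call the resulting field $K^+$ and the embedding $h$. For (i), let $y$ be the image under $h$ of the class of $1+M$. It is nonzero because $R_K/M$ embeds in $P$ and $h$ is injective, and $y\cdot r$ is the image of the class of $r+M=0$ for $r\in M$. For (ii), let $y$ be the image under $h$ of the class of $1$ in the $(I,f)$-th summand. For $r\in I$, the class of $r$ in that summand equals $\iota(f(r))$, because the difference of representatives lies in $N$. So $y\cdot r=h(\iota(f(r)))=f(r)$.

**Step 3: count.** As $K$ is infinite and $G$ is countable, $|R_K|=|K|$. By Lemma 6(i) a right ideal is determined by a sequence of generators, and $f$ by its values on them. So there are at most $|K|^{\aleph_0}$ pairs $(I,f)$ and maximal right ideals. Thus $P$ is a quotient of a direct sum of at most $|K|^{\aleph_0}$ modules of size at most $|K|$, and $|P|\le|K|^{\aleph_0}$. The fraction field of a polynomial ring over $K$ in at most $|P|$ variables then also has size at most $|K|^{\aleph_0}$. $\square$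

## Why countably many steps are too few

The extension $K^+$ handles the maximal right ideals of $R_K$. But $R_{K^+}$ has maximal right ideals of its own, so one iterates. The obvious choice is $K_{n+1}=K_n^+$ and $K_\omega=\bigcup_nK_n$. Let $M$ be a maximal right ideal of $R_{K_\omega}$. For each $n$, some nonzero element of $K_{n+1}$ kills $M\cap R_{K_n}$. But $M$ has a countable generating set that may be spread over all the $R_{K_n}$, and then no single stage sees $M$. Nothing makes the killing elements for different $n$ agree. This is the same defect as before, and it does occur.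

**Proposition 9.** Let $K_0$ be an infinite $G$-field with faithful action, and let $K_{n+1}=K_n^+$ be as constructed in the proof of Lemma 8. Then $R=R_{K_\omega}$ has a maximal right ideal $M$ with $R/M\not\cong K_\omega$.

**Proof.**

**Step 1: independent variables in each $K_{n+1}$.** Among the pairs in (4) for $K=K_n$ is $(I,f)=(0,0)$. No element of $N$ has a nonzero component in that summand $R_{K_n}$, so $P$ is the direct sum of this copy of $R_{K_n}$ and a submodule containing $\iota(K_n)$. The $u_g$ form a right $K_n$-basis of $R_{K_n}$. So the images $z_g=z_g^{(n)}\in K_{n+1}$ of the $u_g$ satisfy $z_g^{\,h}=z_{gh}$ and are algebraically independent over $K_n$: in Lemma 7 the basis may be chosen to contain them, and any other choice of the $p_i$ differs by an invertible affine change of variables over $K_n$.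

**Step 2: a descending chain of lines with zero intersection.** Let $c_n=\sum_{h\in G_n}z^{(n)}_h\in K_{n+1}$, $y_0=1$ and $y_{n+1}=y_nc_n$, so $y_n\in K_n$ and $y_n\ne0$. Let $F_n=K_\omega^{G_n}$. Then $c_n\in F_n$, so $y_{n+1}F_{n+1}\subseteq y_nF_n$. Suppose $0\ne y\in\bigcap_ny_nF_n$, say $y\in K_N$. Write $y=y_Nc_Nd$ with $d\in F_{N+1}$, and take $g\in G_{N+1}\setminus G_N$. Then
$$\frac{y^g}{y}=\frac{y_N^{\,g}}{y_N}\cdot\frac{c_N^{\,g}}{c_N},$$
so $c_N^{\,g}/c_N\in K_N$. But $c_N=\sum_{h\in G_N}z_h$ and $c_N^{\,g}=\sum_{h\in G_N}z_{hg}$ are nonzero linear forms in disjoint sets of variables independent over $K_N$, so neither is a $K_N$-multiple of the other. This is a contradiction.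

**Step 3: the maximal right ideal.** Let $R_n=K_\omega*G_n$ and $I_n=\{r\in R_n:y_n\cdot r=0\}$, a proper right ideal of $R_n$. If $r\in I_n$, then $y_{n+1}\cdot r=(y_nc_n)\cdot r=(y_n\cdot r)c_n=0$, since $c_n\in F_n$ is central in $R_n$. So $I_n\subseteq I_{n+1}$. The union $I$ is a proper right ideal of $R$; let $M\supseteq I$ be maximal. If $y\neq 0$ killed $M$, it would kill each $I_n$. As $R_n$ acts as the full ring of $F_n$-endomorphisms of $K_\omega$ (Proposition 2), any $y\notin y_nF_n$ admits $r\in R_n$ with $y_n\cdot r=0$ and $y\cdot r\ne0$. So $y\in y_nF_n$ for all $n$, against Step 2. By Lemma 4, $R/M\not\cong K_\omega$. $\square$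

The proof uses a countable sequence cofinal in the construction. Right ideals are countably generated, so the remedy is to iterate along an ordinal in which no countable sequence is cofinal. The first one is $\omega_1$: a countable set of countable ordinals has a countable upper bound.

## Iterating $\omega_1$ times: proof of Theorem B

**Step 1: the tower.** We fix the field and its size. Since $\kappa$ is infinite and $\kappa^{\aleph_0}=\kappa$, we have $\kappa\ge2^{\aleph_0}\ge\aleph_1$. Let $K_0=L(t_i:i<\kappa)$ with $G$ fixing the indeterminates $t_i$, so $|K_0|=\kappa$. Put $K_{\alpha+1}=K_\alpha^+$ (Lemma 8), and $K_\alpha=\bigcup_{\beta<\alpha}K_\beta$ for limit $\alpha\le\omega_1$. By induction $|K_\alpha|=\kappa$ for all $\alpha\le\omega_1$: at successors $|K_{\alpha+1}|\le\kappa^{\aleph_0}=\kappa$, and at limits we take a union of at most $\aleph_1\le\kappa$ sets of size $\kappa$. Put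
$$K=K_{\omega_1},\qquad R=R_K,\qquad R_{(\alpha)}=R_{K_\alpha}.$$
The action on $K$ is faithful because it is faithful on $L$. By Lemma 3, $R$ is simple, unit-regular and not semisimple, and $R\cong R^{op}$.

**Step 2: countable sets live at an early stage.** An element of $R$ has finitely many coefficients, so $R=\bigcup_{\alpha<\omega_1}R_{(\alpha)}$. Given a countable subset of $R$, choose for each element a stage containing it; these countably many countable ordinals have an upper bound below $\omega_1$. So every countable subset of $R$ lies in some $R_{(\alpha)}$ with $\alpha<\omega_1$, and likewise for countable subsets of $K$ and the $K_\alpha$.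

**Step 3: a maximal right ideal of $R$ comes from a maximal right ideal at some stage.** Let $M$ be a maximal right ideal of $R$. By Lemma 6(i), $M=XR$ with $X$ countable, so $X\subseteq R_{(\alpha)}$ for some $\alpha<\omega_1$. Put $M_\alpha=M\cap R_{(\alpha)}$. Then $M=XR\subseteq M_\alpha R\subseteq M$, so $M=M_\alpha R$.

We claim that $M_\alpha$ is a maximal right ideal of $R_{(\alpha)}$. It is proper, since $1\notin M$. Let $J\supseteq M_\alpha$ be a proper right ideal of $R_{(\alpha)}$. By Lemma 6(ii), $JR\cap R_{(\alpha)}=J$ does not contain $1$, so $JR$ is proper. It contains $M_\alpha R=M$, so $JR=M$ by maximality of $M$. Hence $J=JR\cap R_{(\alpha)}=M\cap R_{(\alpha)}=M_\alpha$.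

**Step 4: the unique simple module.** By Lemma 8(i) there is $0\ne y\in K_{\alpha+1}\subseteq K$ with $y\cdot r=0$ for all $r\in M_\alpha$. Then $y$ kills $M_\alpha R=M$, and Lemma 4 gives $R/M\cong K$. Every simple right $R$-module is some $R/M$, so every simple right $R$-module is isomorphic to $K$. This already proves Theorem A.

**Step 5: injectivity.** By Baer's criterion it suffices to extend each $R$-homomorphism $f:I\to K$ from a right ideal $I$ to $R$. Write $I=XR$ with $X$ countable. By Step 2 choose $\alpha<\omega_1$ with $X\subseteq R_{(\alpha)}$ and $f(X)\subseteq K_\alpha$. Let $I_\alpha=XR_{(\alpha)}$, a right ideal of $R_{(\alpha)}$. Then $f$ maps $I_\alpha$ into $f(X)\cdot R_{(\alpha)}$, the set of finite sums of elements $f(x)\cdot r$, which is contained in $K_\alpha$; and $f$ is $R_{(\alpha)}$-linear on $I_\alpha$. By Lemma 8(ii) there is $y\in K_{\alpha+1}$ with $f(x)=y\cdot x$ for all $x\in X$. Both $f$ and $r\mapsto y\cdot r$ are $R$-linear on $I=XR$, so they agree on $I$. Hence $r\mapsto y\cdot r$ extends $f$ to $R$.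

**Step 6: cogenerator.** Let $0\ne m\in Q$ for a right $R$-module $Q$. The nonzero cyclic module $mR$ has a simple quotient, which is isomorphic to $K$ by Step 4. The resulting nonzero map $mR\to K$ does not kill the generator $m$, and it extends to $Q\to K$ by Step 5. So $K_R$ is a cogenerator.

**Step 7: the left side.** Left $R$-modules are right $R^{op}$-modules, and $R^{op}\cong R$. So $R$ has, up to isomorphism, just one simple left module, and that module is an injective cogenerator. $\blacksquare$

**Remark 10.** Let $K$ and $R$ be as in Theorem B, and let $V$ be a $K$-space of finite dimension $n$ with a semilinear $G$-action, that is, a right $R$-module of $K$-dimension $n$. Then $V\cong K^n$. Indeed, submodules are $K$-subspaces, so $V$ has finite length. If $V\ne0$, it has a simple submodule, isomorphic to $K$ and hence injective, so $V\cong K\oplus V'$; induct on $n$. In matrix terms: let $c:G\to GL_n(K)$ satisfy $c_{gh}=c_h(c_g)^h$. Then $c_1=c_1c_1$ gives $c_1=1$, and column vectors with $v\cdot g=c_gv^g$ form such a $V$, because $(v\cdot g)\cdot h=c_h(c_g)^hv^{gh}=v\cdot gh$. An isomorphism $K^n\cong V$ gives a basis of $G$-fixed vectors;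 if $B$ is the matrix with these columns, then $c_gB^g=B$, so $c_g=B(B^g)^{-1}$ for all $g$. Thus $H^1(G,GL_n(K))$ is trivial for all $n$, a Hilbert 90 for this infinite $G$.

## Counting maximal right ideals: proof of Theorem C

The converses come from two opposing counts. Isomorphic quotients allow few maximal right ideals, while a branching construction produces many. Call right ideals *comaximal* if their sum is $R$; for instance, distinct maximal right ideals are comaximal.

**Lemma 11.** Let $R$ be any ring and $M$ a maximal right ideal. At most $|R|$ maximal right ideals $M'$ satisfy $R/M'\cong R/M$.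

**Proof.** If an isomorphism sends $1+M'$ to $x+M$, then it sends $r+M'$ to $xr+M$, so $M'=\{r:xr\in M\}$. Thus $M'$ is determined by $x\in R$. $\square$

**Lemma 12.** Let $\mu\ge2$ be a cardinal and $R\ne0$ a ring. Suppose every proper finitely generated right ideal of $R$ is contained in $\mu$ proper finitely generated right ideals that are pairwise comaximal. Then $R$ has at least $\mu^{\aleph_0}$ maximal right ideals.

**Proof.** Start with $I_\emptyset=0$. Recursively, for finite sequences $\sigma$ in $\mu$, choose proper, finitely generated, pairwise comaximal right ideals $I_{\sigma c}\supseteq I_\sigma$ $(c<\mu)$. For $b\in\mu^{\mathbb N}$ the union $\bigcup_nI_{b|n}$ of a chain of proper right ideals is proper, since it does not contain $1$. So it lies in a maximal right ideal $M_b$. If $b\ne b'$ first differ after $\sigma$, then $M_b$ and $M_{b'}$ contain comaximal right ideals $I_{\sigma c}$ and $I_{\sigma c'}$. So $M_b+M_{b'}=R$ and $M_b\ne M_{b'}$. $\square$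

We also use the textbook fact that in a regular ring every finitely generated right ideal is $eR$ with $e=e^2$. For $aR$ with $axa=a$, take $e=ax$: it is idempotent and $aR=axaR\subseteq eR\subseteq aR$. For $eR+fR$ with $e$ idempotent, note $eR+fR=eR+(1-e)fR$ and write $(1-e)fR=gR$ with $g=g^2$; then $eg=0$. Put $g'=g(1-e)$. As $(1-e)g=g$, we get $g'g'=g'$ and $g'g=g$, so $g'R=gR$; also $eg'=g'e=0$. Then $e+g'$ is idempotent, $(e+g')e=e$ and $(e+g')g'=g'$, so $eR+fR=(e+g')R$. In particular a finitely generated right ideal is a direct summand of $R_R$.

**Proof of Theorem C(1).** Let $R$ be simple, regular and not semisimple.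

**Step 1: binary branching.** We verify Lemma 12 for $\mu=2$. As shown after Proposition 1, $R$ has no minimal right ideals. Let $I=eR$ be a proper finitely generated right ideal, $e=e^2\ne1$. The module $(1-e)R$ is nonzero and not simple, so it has a nonzero proper cyclic submodule $A$ (take any nonzero element of a nonzero proper submodule). By the fact just recalled, $R=A\oplus C$ for some right ideal $C$. By the modular law, $(1-e)R=A\oplus B$ with $B=(1-e)R\cap C$. Here $B\ne0$ as $A$ is proper, and $B\cong(1-e)R/A$ is finitely generated. Since $R=I\oplus A\oplus B$ with $A,B\neq 0$, the right ideals $I\oplus A$ and $I\oplus B$ are proper, finitely generated, contain $I$, and have sum $R$.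

**Step 2: compare the counts.** By Lemma 12, $R$ has at least $2^{\aleph_0}$ maximal right ideals. If all simple right modules are isomorphic, Lemma 11 gives $2^{\aleph_0}\le|R|$. If $|R|<2^{\aleph_0}$ and there are $\lambda$ isomorphism classes of simple right modules, Lemma 11 gives $\lambda\cdot|R|\ge2^{\aleph_0}$. If $\lambda<2^{\aleph_0}$, then $\lambda\cdot|R|\le\max(\lambda,|R|,\aleph_0)<2^{\aleph_0}$, a contradiction. So $\lambda\ge2^{\aleph_0}$. $\square$

**Proof of Theorem C(2).** Let $K$ be a faithful $G$-field, $\kappa=|K|$, $R=R_K$, $R_n=K*G_n\cong M_{g_n}(F_n)$. The field $K$ is infinite, because an infinite group acts faithfully on it. Since $[K:F_n]$ is finite, $|F_n|=\kappa$ for all $n$.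

**Step 1: a proper right ideal leaves room of rank at least $2$.** Let $I$ be a proper finitely generated right ideal of $R$. Its generators lie in some $R_n$, where they generate a right ideal $eR_n$ with $e=e^2\in R_n$, as $R_n$ is semisimple. Then $I=eR$ and $e\ne1$. Put $m=n+1$. The $g_n$ diagonal matrix units of $R_n$ are pairwise isomorphic orthogonal idempotents with sum $1$ (idempotents $p,q$ of a ring $S$ being isomorphic if $pS\cong qS$). They remain so in $R_m\cong M_{g_m}(F_m)$: an isomorphism is witnessed by elements $a\in pR_nq$, $b\in qR_np$ with $ab=p$, $ba=q$, and these also lie in $R_m$. So they have equal rank in $R_m$, namely $g_m/g_n\ge2$. The idempotent $1-e\ne0$ is isomorphic in $R_n$ to a sum of $s\ge1$ of them. Hence its rank in $R_m$ is $\rho=s\,g_m/g_n\ge2$.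

**Step 2: $\kappa$-fold branching.** Let $T$ be the simple $R_m$-module. The central field $F_m$ acts on it, and $\operatorname{End}(T)\cong F_m$. By Step 1, $R_m/eR_m\cong(1-e)R_m\cong T^\rho$. For $c\in F_m$ the submodule
$$U_c=\{(t,ct):t\in T\}\oplus T^{\rho-2}$$
is the kernel of the surjection $T^\rho\to T$, $(t_1,t_2,\dots)\mapsto t_2-ct_1$, so it is maximal. If $c\ne c'$ then $U_c\ne U_{c'}$: for $t\neq 0$, the element $(t,ct,0,\dots,0)$ is not in $U_{c'}$, because $(c-c')t\ne0$. So $eR_m$ is contained in $\kappa$ distinct maximal right ideals $J_c$ of $R_m$, and these are pairwise comaximal. Write $J_c=f_cR_m$ with $f_c=f_c^2\ne1$.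

**Step 3: transfer to $R$.** The right ideals $J_cR=f_cR$ are finitely generated and contain $eR=I$. They are proper: if $1\in f_cR$, then $f_c=f_c\cdot1=1$. They are pairwise comaximal, since $J_c+J_{c'}=R_m$ contains $1$. So Lemma 12 applies with $\mu=\kappa$, and $R$ has at least $\kappa^{\aleph_0}$ maximal right ideals.

**Step 4: compare the counts.** If all simple right modules are isomorphic, Lemma 11 gives $\kappa^{\aleph_0}\le|R|=\kappa$. So $\kappa^{\aleph_0}=\kappa$. $\square$

**The two consequences.** By part 1, a ring as in the question has at least $2^{\aleph_0}$ elements. Theorem B with $\kappa=2^{\aleph_0}$ and the field $L=F(x_g:g\in G)$ used for Theorem A gives one with $|R_K|=|K|=2^{\aleph_0}$. So $2^{\aleph_0}$ is exactly the least cardinality. For an infinite cardinal $\kappa$: if a faithful $G$-field of cardinality $\kappa$ with all simple right $R_K$-modules isomorphic exists, then $\kappa^{\aleph_0}=\kappa$ by part 2. Conversely, if $\kappa^{\aleph_0}=\kappa$, apply Theorem B to the countable faithful $G$-field $L=\mathbb Q(x_g:g\in G)$ with $x_g^{\,h}=x_{gh}$. $\blacksquare$
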